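# A two-dimensional sofic shift that no equal-entropy shift of finite type covers

## The guess "yes", and four cases where it holds

A sofic shift is what remains of a finite-type rule system after some symbols have been hidden. The hidden symbols may carry entropy that nobody sees. Can one always arrange things so that they carry none? The first guess is yes: on $\mathbb Z$ it is a theorem, and the examples that come to mind on $\mathbb Z^2$ agree. Let us fix the terms and test the guess.

**Definition (subshift, SFT).** Let $A$ be a finite alphabet and $d\ge1$. A *subshift* is a nonempty set $X\subseteq A^{\mathbb Z^d}$ that is closed in the product topology and invariant under all $d$ shifts. Equivalently, $X$ is the set of configurations that avoid some set $F$ of finite patterns. If $F$ can be taken finite, $X$ is a *shift of finite type* (SFT).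

**Definition (factor, sofic shift).** A *factor* of $X$ is the image $f(X)\subseteq B^{\mathbb Z^d}$ under a continuous map $f$ that commutes with all shifts; the alphabet $B$ may differ from $A$. A factor of an SFT is a *sofic shift*. When $f(X)=Y$ we say that $X$ *covers* $Y$. By compactness such an $f$ is local: $f(x)_v=F(x|_{v+[-k,k]^d})$ for some $k$.

**Definition (entropy).** Write $N_X(Q)$ for the number of patterns of $X$ on a finite set $Q$. Then
$$h(X)=\lim_{n\to\infty}\frac{\log N_X([-n,n]^d)}{(2n+1)^d}.$$
If $Q_s$ is a box of side $s$, then $\log N_X(Q_s)/s^d\to h(X)$, since even sides are sandwiched between odd ones. All logarithms are natural unless a base is shown.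

We use two known facts: $h(f(X))\le h(X)$ for every factor map $f$; and, by Coven & Paul 1975, every one-dimensional sofic shift is a factor of an SFT with the same entropy. The question, from "Comparing subshifts in $\mathbb Z$ and $\mathbb Z^2$", is: *must every sofic shift $Y$ on $\mathbb Z^2$ be a factor of an SFT $X$ with $h(X)=h(Y)$?*

*Case 1.* If $Y$ is itself an SFT, take $X=Y$.

*Case 2, the even shift on $\mathbb Z$.* Let $Y$ be the set of $0$-$1$ sequences in which any two consecutive $0$s are separated by an even number of $1$s. Take a graph with vertices $P,Q$ and edges $P\to P$ labeled $0$, $P\to Q$ labeled $1$, $Q\to P$ labeled $1$. Its bi-infinite edge paths form an SFT $X$, and reading labels maps $X$ onto $Y$. From each vertex at most one edge has a given label, so a path is determined by its first vertex and its labels. Thus $N_Y(s)\le N_X(s)\le 2N_Y(s)$ on intervals of length $s$, and $h(X)=h(Y)$.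

*Case 3, rows in the even shift.* Let $Y$ be the set of configurations on $\mathbb Z^2$ all of whose rows lie in the even shift, and cover each row as in Case 2. On a square of side $s$ the pattern counts are the $s$-th powers of the one-dimensional ones, so the entropies agree again.

*Case 4, at most one $1$.* Let $Y\subseteq\{0,1\}^{\mathbb Z^2}$ be the set of configurations with at most one $1$. Put
$$\mathcal O=\{(-,-),(-,*),(*,+),(+,+)\}.$$
Let each cell of $X$ carry two symbols from $\{-,*,+\}$. The first is constant along columns, and its horizontally adjacent pairs lie in $\mathcal O$. The second is constant along rows, and its vertically adjacent pairs lie in $\mathcal O$. A bi-infinite word with adjacent pairs in $\mathcal O$ is all $-$, or all $+$, or $-$'s, then one $*$, then $+$'s. Display $1$ exactly where both symbols are $*$. The image is $Y$, and $N_X(Q_s)=(s+2)^2$, so both entropies are $0$. The set $\mathcal O$ is a local device for choosing at most one place on a line; we shall use it again.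

So the guess looks good. It is nevertheless false. Before the counterexample we look at why it is true on $\mathbb Z$, and at how close it comes to being true on $\mathbb Z^2$.

## Standard form

**Definition (standard form).** A *window* is a translate of $\{0,1\}^d$. An SFT $X\subseteq A^{\mathbb Z^d}$ is in *standard form* if $X=\{x:\text{all window patterns of }x\text{ lie in }E\}$ for some $E\subseteq A^{\{0,1\}^d}$. A map $f$ is *$1$-block* if $f(x)_v=\Phi(x_v)$ for a map $\Phi$ of alphabets.

For instance, the golden mean shift on $\mathbb Z$ (no two adjacent $1$s) is in standard form with $E=\{00,01,10\}$.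

**Lemma 1 (recoding).** Let $f:X\to Y$ be a factor map from an SFT. There are an SFT $\hat X$ in standard form, conjugate to $X$ (so $h(\hat X)=h(X)$), and a $1$-block factor map $\hat X\to Y$ with the same image.

*Proof.* Choose $k$ so large that $f(x)_v=F(x|_{v+[-k,k]^d})$ and that, after translating the forbidden patterns and replacing each by all its extensions, all forbidden patterns of $X$ have shape $[-k,k]^d$. Let $\hat A$ be the set of non-forbidden patterns on $[-k,k]^d$. Let $\hat X$ be the set of $\hat x\in\hat A^{\mathbb Z^d}$ with
$$\hat x_v(u+e_i)=\hat x_{v+e_i}(u)\qquad\text{whenever }u,\,u+e_i\in[-k,k]^d.$$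
This condition involves the pair $v,v+e_i$, which lies in a window, so $\hat X$ is in standard form. The map $x\mapsto(x|_{v+[-k,k]^d})_v$ sends $X$ into $\hat X$, continuously, injectively and commuting with shifts. It is onto. Given $\hat x$, put $x_v=\hat x_v(0)$. Moving $u$ to $0$ one unit step at a time inside the box, the condition gives $\hat x_v(u)=\hat x_{v+u}(0)=x_{v+u}$. So $\hat x_v$ is the pattern of $x$ around $v$; it is never forbidden, and $x\in X$. The inverse $\hat x\mapsto(\hat x_v(0))_v$ is continuous. Conjugate subshifts have equal entropy, since each is a factor of the other. Finally $f$ becomes the $1$-block map $\hat x_v\mapsto F(\hat x_v)$. $\square$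

From now on we may assume that covers are in standard form with $1$-block maps.

## The subset construction on $\mathbb Z$, and what rows do to it

Here is a proof of the Coven–Paul theorem. Let $X\subseteq A^{\mathbb Z}$ be in standard form with allowed pairs $E$, and let $\Phi$ give the map onto $Y$. The idea is to remember, instead of a hidden letter, the *set* of hidden letters still possible. Take a graph whose vertices are the nonempty subsets of $A$, with an edge labeled $b$ from $S$ to
$$S'=\{a':\Phi(a')=b,\ (a,a')\in E\text{ for some }a\in S\}$$
whenever $S'\neq\emptyset$. Let $X'$ be the SFT of bi-infinite edge paths.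

*Labels of paths lie in $Y$.* On a finite stretch, choose a letter in the last set and pull it back one step at a time. This gives a word over $A$ with allowed pairs whose $\Phi$-image is the label word. Let the stretch grow on both sides; a limit point, by compactness, is a point of $X$ that maps to the label sequence.

*Every $y\in Y$ occurs.* Let $y=f(x)$ and start with the set $A$ at time $-m$. The sets that follow along the labels $y$ contain the letters of $x$, so they are never empty. Let $m\to\infty$ and take a limit point.

*Entropy.* A path of length $s$ is determined by its first set and its labels, so $N_{X'}(s)\le2^{|A|}N_Y(s)$ and $h(X')=h(Y)$.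

Try this on $\mathbb Z^2$, sweeping upward row by row. In a strip of fixed width $m$ it works, with the nonempty subsets of $A^m$ as vertices. On the whole plane, what must be remembered is a set of bi-infinite *rows*, and such a set is not a row of letters from a fixed finite alphabet. Storing in each cell only the set of letters possible there loses information: if the possible rows are $0^m$ and $1^m$, the cellwise sets are all $\{0,1\}$, and they describe all $2^m$ words equally well. This is where the approach stops. A boundary of length about $m$ has room for $|A|^{O(m)}$ states, while the content behind it may have far more distinguishable behaviors.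

## Covers within $\varepsilon$: hidden symbols on a sparse grid

A second natural attempt is to keep the hidden symbols only on a thin grid. It nearly succeeds.

**Proposition 2** (due to A. Desai, *Subsystem entropy for $\mathbb Z^d$ sofic shifts*, Indag. Math. 2006). For every $\mathbb Z^d$ sofic shift $Y$,
$$\inf\{h(X):X\text{ an SFT factoring onto }Y\}=h(Y).$$

*Proof.* The inequality "$\ge$" is the known fact. For "$\le$", use Lemma 1 to write $Y=\pi(Z)$ with $Z\subseteq A^{\mathbb Z^d}$ in standard form and $\pi$ $1$-block, and let $N\ge2$. Let $X_N$ be the set of configurations that carry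

- coordinates modulo $N$, consistent, so that there is one global phase;
- on each *skeleton* cell (some coordinate $\equiv0$), a letter of $A$;
- on each other cell, a letter of the alphabet of $Y$;

subject to this rule: for every closed cube $C$ (a translate of $[0,N]^d$ whose corners have all coordinates $\equiv0$), the non-skeleton cells of $C$ can be filled with letters of $A$ whose $\pi$-images are the displayed letters, in such a way that all windows in $C$ are allowed for $Z$. The rule only inspects patterns of shape $[0,N]^d$, so $X_N$ is an SFT.

Map $X_N$ by applying $\pi$ on skeleton cells and the identity on the others.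

*The image lies in $Y$.* Choose a filling of every closed cube. A cell lying in two distinct closed cubes has a coordinate $\equiv0$, so it is a skeleton cell, and the fillings glue to one $z\in A^{\mathbb Z^d}$. A window $v+\{0,1\}^d$, with phase-adjusted coordinates $v=Nq+\rho$ and $0\le\rho_i<N$, lies in the closed cube $Nq+[0,N]^d$, so it is allowed. Hence $z\in Z$, and the image of our point is $\pi(z)\in Y$.

*The image is all of $Y$.* For $y=\pi(z)$, display $z$ on the skeleton and $y$ elsewhere, with any phase.

*Entropy.* A pattern of $X_N$ on a box of side $s$ is determined by the phase ($N^d$ choices), the letters on at most $\frac dNs^d+O(s^{d-1})$ skeleton cells, and the image in $Y$. So $h(X_N)\le h(Y)+\frac dN\log|A|$. Let $N\to\infty$. $\square$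

For each fixed $N$ the grid may cost entropy, and there is no limiting SFT as $N\to\infty$. So the question is whether the infimum is *attained*.

## Intersecting sets, counted once or counted with multiplicity

We want a $Y$ in which any cover must waste entropy. Take two adjacent $n\times n$ squares carrying $0$-$1$ patterns, that is, subsets $S,S'$ of $[K]$ with $K=n^2$, and demand $S\cap S'\ne\emptyset$. This is cheap to certify: a hidden marker points at a common element. But a pair $(S,S')$ then has $|S\cap S'|$ certificates. Compare two matrices indexed by subsets:
$$\big(|S\cap S'|\big)_{S,S'}=\sum_{k=1}^K\big(1_{k\in S}\,1_{k\in S'}\big)_{S,S'},\qquad \mathrm{INT}_K(S,S')=\begin{cases}1&S\cap S'\ne\emptyset,\\0&S\cap S'=\emptyset.\end{cases}$$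
The first is a sum of $K$ rank-one matrices. The second has rank at least $2^K-1$, as we shall prove. For $K=1$ it is $\begin{pmatrix}0&0\\0&1\end{pmatrix}$, of rank $1$. For $K=2$, deleting the zero row and column of $\emptyset$ leaves $\begin{pmatrix}1&0&1\\0&1&1\\1&1&1\end{pmatrix}$, of determinant $-1$, so the rank is $3$.

The plan is as follows. Suppose that the pairs uniform on $\{S\cap S'\neq\emptyset\}$, independent over all blocks, already achieve the full entropy of $Y$. Lift this random point to a cover $X$ with $h(X)=h(Y)$. The lift then has, up to an error that disappears in the limit, the largest entropy possible in $X$. Erase the interiors of the squares and refill them uniformly given their boundaries. This cannot lower entropy, and if entropy was already maximal it must hardly change the law. But after refilling, the two squares interact only through boundary symbols, of which there are at most $|A|^{4n-4}$ per square. So the law of the pair is, up to a vanishing error, a matrix of rank $|A|^{O(n)}$, while it should be $\mathrm{INT}_K$ up to scale, with rank about $2^{n^2}$.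

The word "already" needs care. The number of intersecting pairs is $4^K-3^K$, which gives entropy below $\log2$ per cell for each fixed $n$. We add exactly $3^K$ harmless dummy contents to each block, so that the count becomes $4^K$ for every $n$.

## The rules of $Z$ and its visible part $Y$

Each cell of $Z$ carries the **visible** symbols $\kappa\in\{\ell,L,r,R\}$, $\rho\in\{s,o,e\}$, $\varphi\in\{0,1\}$, $a\in\{0,1,2\}$ and the **hidden** symbols $\delta,t\in\{0,1\}$, $c,q\in\{-,*,+\}$. Call $v$ a *column start* if $\kappa(v)\in\{\ell,r\}$, and a *row start* if $\rho(v)=s$. Recall $\mathcal O=\{(-,-),(-,*),(*,+),(+,+)\}$.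

Rules (R1) and (R2) cut the plane into blocks, each with a left and a right half; (R3) chooses between data ($\varphi=1$) and dummy ($\varphi=0$) content; (R4) forces each half to be square; (R5) to (R8) choose one common position in the two halves and check it.

- (R1) $\kappa(v)=\kappa(v+e_2)$, and $(\kappa(v),\kappa(v+e_1))\in\{(\ell,L),(L,L),(L,r),(r,R),(R,R),(R,\ell)\}$.
- (R2) $\rho(v)=\rho(v+e_1)$, and $(\rho(v),\rho(v+e_2))\in\{(s,o),(o,e),(e,o),(o,s)\}$.
- (R3) $\varphi(v)=\varphi(v+e_1)$ unless $\kappa(v+e_1)=\ell$; $\varphi(v)=\varphi(v+e_2)$ unless $\rho(v+e_2)=s$. If $\varphi(v)=1$, then $a(v)\in\{0,1\}$. If $\varphi(v)=0$ and $\rho(v)\ne o$, then $a(v)=0$.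
- (R4) If $v$ is both a column start and a row start, then $\delta(v)=1$. If $\delta(v)=1$, then $v+e_1$ is a column start if and only if $v+e_2$ is a row start; and if neither is, then $\delta(v+e_1+e_2)=1$.
- (R5) $c(v)=c(v+e_2)$ unless $v+e_2$ is a row start. If $v+e_1$ is not a column start, then $(c(v),c(v+e_1))\in\mathcal O$; if it is, then $c(v)\in\{*,+\}$ and $c(v+e_1)\in\{-,*\}$.
- (R6) $q(v)=q(v+e_1)$ unless $\kappa(v+e_1)=\ell$. If $v+e_2$ is not a row start, then $(q(v),q(v+e_2))\in\mathcal O$; if it is, then $q(v)\in\{*,+\}$ and $q(v+e_2)\in\{-,*\}$.
- (R7) $t(v)=t(v+e_1)$ unless $\kappa(v+e_1)=\ell$. If $\delta(v)=1$, then $t(v)=1\iff c(v)=*$.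
- (R8) If $\varphi(v)=1$ and $c(v)=q(v)=*$, then $a(v)=1$.

All rules are local, so $Z$ is an SFT. Let $Y$ be its image under the map that keeps only $(\kappa,\rho,\varphi,a)$; it is sofic, and nonempty by Lemma 4.

Why is $t$ needed? The row position $j$ of the common element is shared by the two halves because $q$ is constant along whole block rows. The column position is not shared so easily, because the columns of the two halves are different columns. The diagonals turn a column offset into a row offset, and $t$ carries that row offset across the block.

*Example ($n=2$).* Consider a block of width $4$ and height $2$, with $\kappa=\ell LrR$ along the rows, $\rho=s$ on the lower row and $\rho=o$ on the upper row. Take $\delta=1$ at $(0,0),(1,1),(2,0),(3,1)$, and point at position $(i,j)=(1,0)$. Then $c$ reads $-*-*$ on both rows; $q$ is $*$ on the lower row and $+$ on the upper; $t$ is $0$ on the lower row and $1$ on the upper. Check (R7): the diagonal cells $(0,0),(2,0)$ have $c=-$ and $t=0$, while $(1,1),(3,1)$ have $c=*$ and $t=1$. If $\varphi=1$, (R8) demands $a(1,0)=a(3,0)=1$.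

**Definition (the sets $P_n$).** For even $n\ge2$ put $K=n^2$. Let $P_n$ be the set of pairs $(\varphi,a)$ with $\varphi\in\{0,1\}$ and $a\in\{0,1,2\}^{[0,2n)\times[0,n)}$ (integer intervals) such that either

- $\varphi=1$, $a$ is $\{0,1\}$-valued, and there is $(i,j)\in[0,n)^2$ with $a(i,j)=a(n+i,j)=1$; or
- $\varphi=0$, and $a(\cdot,j)=0$ for all even $j$.

The first kind consists of pairs of subsets of a $K$-set that are not disjoint. There are $4^K$ pairs and $3^K$ disjoint ones (each element lies in $S$ only, in $S'$ only, or in neither), so this kind has $4^K-3^K$ elements. The second kind has $3^{2n\cdot n/2}=3^K$ elements. Hence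
$$|P_n|=4^K=2^{2n^2}.\tag{1}$$
For $n=2$ this is $175+81=256=2^8$: two contents per cell on average, for a block of $8$ cells.

**Lemma 3 (finite blocks carry $P_n$).** Let $z\in Z$, let $c_0<c_2$ be consecutive columns with $\kappa=\ell$, and let $d<d'$ be consecutive rows with $\rho=s$. Then $n:=d'-d$ is even, $c_2-c_0=2n$, and on $[c_0,c_2)\times[d,d')$ the symbol $\varphi$ is constant and $(\varphi,a)\in P_n$ (in coordinates relative to $(c_0,d)$).

*Proof.* **Step 1: read off the frame.** By (R1), $\kappa$ reads $\ell L^\alpha rR^\beta$ with $\alpha,\beta\ge1$ on $[c_0,c_2)$. Let $c_1$ be the column of $r$. By (R2), $\rho$ reads $s\,o\,(e\,o)^m$ with some $m\ge0$ on $[d,d')$. So $n$ is even, and the $o$-rows are exactly those at odd offset. By (R3), $\varphi$ is constant on the block.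

**Step 2: show that both halves are squares.** Consider $[c_0,c_1)\times[d,d')$, of width $w$ and height $n$, and put $m=\min(w,n)$. The corner $(c_0,d)$ is both a column start and a row start, so it has $\delta=1$. If $\delta(c_0+k,d+k)=1$ and $k+1<m$, then the cell to the right is not a column start and the cell above is not a row start, so (R4) gives $\delta(c_0+k+1,d+k+1)=1$. Hence $\delta=1$ on the diagonal up to $k=m-1$. At $k=m-1$ the cell to the right is a column start if and only if $m=w$, and the cell above is a row start if and only if $m=n$. By (R4) these are equivalent. One of them holds, so both do, and $w=n$. The same argument applies to $[c_1,c_2)\times[d,d')$, since $c_1$ and $c_2$ are column starts with none between. So $c_2-c_0=2n$, and $\delta=1$ on both main diagonals.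

**Step 3: find the marked position.** In each square, (R5) makes $c$ constant along columns. Each row of the square starts with $-$ or $*$, ends with $*$ or $+$, and has adjacent pairs in $\mathcal O$, so it reads $-\cdots-\,*\,+\cdots+$ with exactly one $*$. Say $c=*$ at column offset $i$ in the left square and $i'$ in the right one. In the same way (R6) makes $q$ constant along the rows of the whole block, with $q=*$ on exactly one row, at offset $j$.

**Step 4: show $i=i'$.** By (R7), $t$ is constant on rows of the block. The left diagonal cell in the row of offset $k$ gives $t=1\iff k=i$, and the right diagonal cell gives $t=1\iff k=i'$. So $i=i'$.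

**Step 5: read off the content.** If $\varphi=1$, then (R3) gives $a\in\{0,1\}$, and (R8) gives $a=1$ at offsets $(i,j)$ and $(n+i,j)$. If $\varphi=0$, then (R3) gives $a=0$ on rows of even offset. $\square$

**Lemma 4 (all contents occur, independently).** For even $n\ge2$ let $Y_n$ be the set of configurations in which $\kappa$ is $2n$-periodic with period word $\ell L^{n-1}rR^{n-1}$ starting at column $0$, $\rho$ is $n$-periodic with period word $s\,o\,(e\,o)^{n/2-1}$ starting at row $0$, and each block $[0,2n)\times[0,n)+v$ with $v\in2n\mathbb Z\times n\mathbb Z$ carries an arbitrary element of $P_n$, independently. Then $Y_n\subseteq Y$.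

*Proof.* We supply hidden symbols. Let $\delta=1$ exactly on the main diagonals of the $n\times n$ squares. For (R4): bottom-left corners of squares lie on diagonals; and if $v$ is at diagonal offset $k$, then $v+e_1$ is a column start iff $k=n-1$ iff $v+e_2$ is a row start, and otherwise $v+e_1+e_2$ is again on the diagonal. In each block choose $(i,j)$ with $a(i,j)=a(n+i,j)=1$ if $\varphi=1$, and any $(i,j)$ if $\varphi=0$. In both squares let $c=*$ at column offset $i$, $-$ to its left and $+$ to its right. Let $q=*$ at row offset $j$, $-$ below and $+$ above. Let $t=1$ exactly on the row of offset $i$. Then (R5) and (R6) hold. On either diagonal, at offset $k$, both $t=1$ and $c=*$ mean $k=i$, which is (R7). The cells with $c=q=*$ are those at offsets $(i,j)$ and $(n+i,j)$, which is (R8). Rules (R1) to (R3) hold by construction. $\square$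

**Lemma 5.** $h(Y)=\log2$.

*Proof.* **Step 1: lower bound from blocks of one size.** By Lemma 4 with $n=2$, a box of side $N$ contains $N^2/8-O(N)$ complete blocks, each with $2^8$ independent contents. So there are at least $2^{N^2-O(N)}$ patterns.

**Step 2: upper bound by cutting along the frame.** Points of $Y$ can have blocks of all sizes, or infinite ones, so we count over all frames. Let $W$ be a box of side $N$. Since $\kappa$ depends only on the column and $\rho$ only on the row, there are at most $4^N3^N$ choices of $(\kappa,\rho)$ on $W$; fix one. Cut the columns of $W$ before each $\ell$-column and the rows before each $s$-row. This gives pieces $I\times J$, and by (R3) $\varphi$ is constant on each.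

If neither $I$ nor $J$ is first or last, the piece is a block as in Lemma 3, and by (1) it has at most $|P_{|J|}|=2^{|I||J|}$ contents.

If $J$ is not first or last, exactly $|J|/2$ of its rows are $o$-rows, so a piece has at most
$$2^{|I||J|}+3^{|I||J|/2}\le2^{|I||J|+1}$$
contents (the terms are for $\varphi=1$ and $\varphi=0$). We use this when $I$ is first or last; there are at most $2N$ such pieces.

If $J$ is first or last, at most $(|J|+1)/2$ of its rows are $o$-rows, since no two are consecutive. As $3^{(|J|+1)/2}\le2^{|J|+1}$, a piece has at most
$$2^{|I||J|}+3^{|I|(|J|+1)/2}\le2^{|I||J|}(1+2^{|I|})\le2^{|I||J|+|I|+1}$$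
contents. There are at most two such $J$, and for each of them $\sum_I(|I|+1)\le2N$. So the sum of $|I|+1$ over these pieces is at most $4N$.

Multiplying, $N_Y(W)\le12^N\,2^{N^2}\,2^{2N}\,2^{4N}$, so $h(Y)\le\log2$. $\square$

## Refilling interiors uniformly

Recall the tools, all in nats. For random variables with finitely many values, $H$ is entropy, $H(\xi\mid\zeta)$ is conditional entropy, and $D(P\|P')=\sum P\log(P/P')$ is divergence, which is $\ge0$. Pinsker's inequality says $\|P-P'\|_1\le\sqrt{2D(P\|P')}$. A variable with values in a set of size $m$ has $H\le\log m$, with equality for the uniform law.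

For finite $U\subset\mathbb Z^d$ let
$$\partial U=\{v\notin U:\|v-u\|_\infty\le1\text{ for some }u\in U\}.$$
Every window meeting $U$ lies in $U\cup\partial U$. Let $X\subseteq A^{\mathbb Z^d}$ be in standard form with allowed windows $E$. For $b\in A^{\partial U}$ let $T_U(b)$ be the set of $w\in A^U$ such that in $w\cup b$ every window meeting $U$ has its pattern in $E$.

*Example.* In the golden mean shift with $U=\{0\}$ we have $\partial U=\{-1,1\}$. Here $T_U(b)=\{0,1\}$ if $b=(0,0)$, and $T_U(b)=\{0\}$ otherwise.

**Lemma 6 (resampling).** Let $Q=\bigsqcup_i\Lambda_i$ be finite, with $U_i\cup\partial U_i\subseteq\Lambda_i$. Let $x$ be a random element of $X$. Given $x$, let $x'$ agree with $x$ off $\bigcup U_i$, and let the $x'_{U_i}$ be independent and uniform on $T_{U_i}(x_{\partial U_i})$. Then $x'\in X$ and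
$$\sum_iD\big(\mathrm{law}(x_{\Lambda_i})\,\big\|\,\mathrm{law}(x'_{\Lambda_i})\big)\le\log N_X(Q)-H(x_Q).\tag{2}$$

*Proof.* **Step 1: $x'$ is legal.** The set $T_{U_i}(x_{\partial U_i})$ contains $x_{U_i}$, so it is nonempty. A window meeting $U_i$ lies in $U_i\cup\partial U_i\subseteq\Lambda_i$, so it meets no other $U_{i'}$, and its pattern in $x'$ is allowed by the choice of $x'_{U_i}$. All other windows are unchanged. So $x'\in X$, and in particular $H(x'_Q)\le\log N_X(Q)$.

**Step 2: compare entropies.** Put $g=x_{Q\setminus\bigcup U_i}$; it contains every $x_{\partial U_i}$. Given $g$, the $x'_{U_i}$ are independent and uniform on $T_{U_i}(x_{\partial U_i})$. Hence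
$$H(x'_Q)=H(g)+\sum_i\mathbb E\log|T_{U_i}(x_{\partial U_i})|.$$
For $x$ itself, subadditivity and dropping part of the conditioning give
$$H(x_Q)\le H(g)+\sum_iH(x_{U_i}\mid g)\le H(g)+\sum_iH(x_{U_i}\mid x_{\Lambda_i\setminus U_i}).$$
Subtracting,
$$\sum_i\Big(\mathbb E\log|T_{U_i}(x_{\partial U_i})|-H(x_{U_i}\mid x_{\Lambda_i\setminus U_i})\Big)\le H(x'_Q)-H(x_Q)\le\log N_X(Q)-H(x_Q).$$

**Step 3: identify each summand as a divergence.** Drop the index $i$. The laws of $x_\Lambda$ and $x'_\Lambda$ have the same marginal $m$ on $\Lambda\setminus U$. Write them as $P(b,u)=m(b)P(u\mid b)$ and $P'(b,u)=m(b)/|T_U(b_{\partial U})|$ for $u\in T_U(b_{\partial U})$. As $x_U\in T_U(x_{\partial U})$ always, $P'>0$ wherever $P>0$, and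
$$D(P\|P')=\sum_{b,u}P(b,u)\log\big(P(u\mid b)\,|T_U(b_{\partial U})|\big)=\mathbb E\log|T_U(x_{\partial U})|-H(x_U\mid x_{\Lambda\setminus U}).\qquad\square$$

The right side of (2) is the amount by which $x_Q$ falls short of maximal entropy in $X$. If this is small per cell, then refilling hardly changes the law on a typical $\Lambda_i$.

## The intersection matrix is far from low rank

Let $\tau=\frac{1+\sqrt5}2$. For a matrix $B$, let $\|B\|_1$ be the sum of the absolute values of its entries.

**Lemma 7.** Let $K\ge1$.

(a) $\operatorname{rank}\mathrm{INT}_K\ge2^K-1$.

(b) If $\operatorname{rank}M'\le2^K-2$, then $\|4^{-K}\mathrm{INT}_K-M'\|_1\ge(4\tau)^{-K}$.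

*Proof.* Write $\mathrm{INT}_K=J-D_K$, with $J$ the all-ones matrix and $D_K(S,S')=1$ if $S\cap S'=\emptyset$ and $0$ otherwise. Disjointness is checked element by element, so $D_K=\begin{pmatrix}1&1\\1&0\end{pmatrix}^{\otimes K}$. The $2\times2$ matrix is symmetric with eigenvalues $\tau$ and $-1/\tau$ (the roots of $\lambda^2-\lambda-1$). So $D_K$ is symmetric, its eigenvalues are products of $K$ of these numbers, and
$$\|D_Kv\|_2\ge\tau^{-K}\|v\|_2\quad\text{for all }v.$$
In particular $D_K$ is invertible. As $J$ has rank $1$, (a) follows.

For (b), $\ker M'$ has dimension at least $2$, so it contains a unit vector $v$ orthogonal to the all-ones vector. Then $Jv=0$, $M'v=0$, and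
$$\|(4^{-K}\mathrm{INT}_K-M')v\|_2=4^{-K}\|D_Kv\|_2\ge(4\tau)^{-K}.$$
Finally $\|Bv\|_2\le\big(\sum_{p,p'}B(p,p')^2\big)^{1/2}\|v\|_2\le\|B\|_1\|v\|_2$ for every matrix $B$. $\square$

## Every SFT cover of $Y$ has entropy above $\log2$

**Theorem 8.** If $X$ is a $\mathbb Z^2$-SFT and $f:X\to Y$ is a factor map onto $Y$, then $h(X)>h(Y)=\log2$. Hence the answer to the question is no.

*Proof.* By Lemma 1 we may assume that $X\subseteq A^{\mathbb Z^2}$ is in standard form and that $f$ is $1$-block, given by $\Phi$. Put $\eta=h(X)-\log2$, which is $\ge0$ by the known fact. Fix an even $n\ge4$ and let $K=n^2$.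

**Step 1: lift uniform blocks, to get a random point of $X$ with entropy $\log2$ per cell.** For $N\ge1$ let $Q=[0,2nN)^2$. It is a union of $2N^2$ blocks $\Lambda$, translates of $[0,2n)\times[0,n)$ by elements of $2n\mathbb Z\times n\mathbb Z$. For each $\omega\in P_n^{2N^2}$ choose $y_\omega\in Y_n\subseteq Y$ whose contents on the blocks of $Q$ are $\omega$ (Lemma 4), and choose $x_\omega\in X$ with $f(x_\omega)=y_\omega$. Let $\omega$ be uniformly random and $x=x_\omega$. Since $\omega$ is a function of $x_Q$, (1) gives
$$H(x_Q)\ge H(\omega)=2N^2\log|P_n|=4n^2N^2\log2=|Q|\log2.$$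

**Step 2: refill the squares, and find a block where this changes little.** In each block $\Lambda$ let $U_\Lambda$ be the union of the interiors, of side $n-2$, of its two $n\times n$ squares. Then $\partial U_\Lambda$ is contained in the union of the two *rings*, the outermost layers of the squares, with $4n-4$ cells each. So $U_\Lambda\cup\partial U_\Lambda\subseteq\Lambda$. Lemma 6 yields $x'$ with
$$\sum_\Lambda D\big(\mathrm{law}(x_\Lambda)\,\big\|\,\mathrm{law}(x'_\Lambda)\big)\le\log N_X(Q)-|Q|\log2=:\eta_N|Q|,\qquad\eta_N\to\eta\ \text{ as }N\to\infty.$$
There are $2N^2$ blocks and $|Q|/(2N^2)=2n^2$, so some block $\Lambda$, depending on $N$, has $D\le2n^2\eta_N$. By Pinsker, $\|\mathrm{law}(x_\Lambda)-\mathrm{law}(x'_\Lambda)\|_1\le\sqrt{4n^2\eta_N}=2n\sqrt{\eta_N}$.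

**Step 3: turn the two laws into matrices.** For $p,p'\in\{0,1\}^{n\times n}$ let $M(p,p')$ be the probability that $\Phi(x_\Lambda)$ has the $\kappa,\rho$ symbols prescribed by $Y_n$, $\varphi\equiv1$, $a$ equal to $p$ on the left square, and $a$ equal to $p'$ on the right square. Let $M'_N(p,p')$ be the same probability for $x'$. The content of $\Phi(x_\Lambda)$ is $\omega_\Lambda$, uniform on the $4^K$ elements of $P_n$. So, reading $p,p'$ as subsets of a $K$-set,
$$M=4^{-K}\,\mathrm{INT}_K.$$
The entries are probabilities of disjoint events, so $\|M-M'_N\|_1\le2n\sqrt{\eta_N}$.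

**Step 4: bound the rank of $M'_N$ by the boundary.** The left interior occupies the column offsets $1,\dots,n-2$ of the block, and the right one $n+1,\dots,2n-2$. So no window meets both, and $T_{U_\Lambda}$ is a product. Given the rings $(g,g')$ of the two squares, the two interiors of $x'$ are independent; the left one is uniform on a set depending only on $g$, the right one on a set depending only on $g'$. The event defining $M'_N(p,p')$ is an event on the left square intersected with an event on the right square. Let $u_g(p)$ be the conditional probability, given left ring $g$, that the left square maps to the prescribed symbols with data $p$; define $u'_{g'}(p')$ likewise. Then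
$$M'_N(p,p')=\sum_{g,g'}\Pr(g,g')\,u_g(p)\,u'_{g'}(p')=\sum_gu_g(p)\Big(\sum_{g'}\Pr(g,g')\,u'_{g'}(p')\Big).$$
There is one rank-one term for each $g$, so $\operatorname{rank}M'_N\le|A|^{4n-4}$.

**Step 5: compare.** Suppose that
$$|A|^{4n-4}\le2^{n^2}-2.\tag{3}$$
Then Lemma 7(b) gives $2n\sqrt{\eta_N}\ge\|M-M'_N\|_1\ge(4\tau)^{-n^2}$ for every $N$. Letting $N\to\infty$,
$$2n\sqrt\eta\ge(4\tau)^{-n^2}.\tag{4}$$
For large $n$ condition (3) holds, since $4n-4$ grows linearly and $n^2$ quadratically. So $\eta>0$. $\square$

*Remark (what the dummy blocks do).* Add to $Z$ the rule $\varphi\equiv1$, and call the visible part $Y'$. Then $h(Y')=\log2$ still. The upper bound holds because $N_{Y'}(W)\le12^N2^{N^2}$; the lower bound because Lemma 4, restricted to $\varphi=1$, gives $h(Y')\ge\frac{\log(4^K-3^K)}{2K}$ for every even $n$, which tends to $\log2$. But for fixed $n$, uniform intersecting pairs have only entropy $\log2-\varepsilon_n$ per cell, with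
$$\varepsilon_n=-\tfrac1{2K}\log\big(1-(3/4)^K\big)\ge\tfrac{(3/4)^K}{2K}.$$
The proof above would then only show that $2n\sqrt{\eta+\varepsilon_n}$ is at least the distance from $(4^K-3^K)^{-1}\mathrm{INT}_K$ to the matrices of small rank. That distance is at most $\|(4^K-3^K)^{-1}\mathrm{INT}_K-4^{-K}J\|_1=2(3/4)^K$, because $J$ has rank one. And already for $\eta=0$ we have $2n\sqrt{\varepsilon_n}\ge\sqrt2\,(3/4)^{K/2}\ge2(3/4)^K$, as $K\ge4$. So no contradiction arises: this argument says nothing about $Y'$. With the dummy blocks, the deficit $\varepsilon_n$ is exactly $0$ for every $n$.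

## A lower bound for the gap

How large must $h(X)-h(Y)$ be? Inequality (4) answers in terms of the alphabet.

**Theorem 9.** If $X\subseteq A^{\mathbb Z^2}$ is an SFT in standard form and $f:X\to Y$ is a $1$-block factor map onto $Y$, then
$$h(X)\ge h(Y)+2^{-252(\log_2|A|)^2}.$$

*Proof.* **Step 1: choose $n$ as small as (3) allows.** We have $|A|\ge2$, since $Y$ is infinite. Let $n$ be the least even integer with $n\ge4\log_2|A|$. Then $4\le n\le4\log_2|A|+2\le6\log_2|A|$, and
$$|A|^{4n-4}=2^{4(n-1)\log_2|A|}\le2^{n(n-1)}\le2^{n^2}-2,$$
which is (3).

**Step 2: simplify (4).** Since $4\tau<7$, (4) gives $2n\sqrt\eta\ge7^{-n^2}$, that is, $\eta\ge7^{-2n^2}/(4n^2)$. Now $7^2<2^6$, and $4n^2\le2^{n^2}$ for $n\ge4$. So $\eta\ge2^{-6n^2}2^{-n^2}=2^{-7n^2}$. With $n^2\le36(\log_2|A|)^2$ this is at least $2^{-252(\log_2|A|)^2}$. $\square$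

## An area law for measures of maximal entropy

If we assume $h(X)=h(Y)$ outright and use invariant measures, the resampling lemma gives an exact statement.

**Definition (nonnegative rank).** The *nonnegative rank* of a matrix with nonnegative entries is the least number of nonnegative rank-one matrices that sum to it. It is at least the rank. For example, $\begin{pmatrix}1/2&0\\0&1/2\end{pmatrix}$ has nonnegative rank $2$.

For a shift-invariant probability measure $\mu$ on a subshift $Y$ put $h(\mu)=\lim_sH_\mu(y_{Q_s})/|Q_s|$; the limit exists by subadditivity, and $h(\mu)\le h(Y)$ because $H_\mu(y_{Q})\le\log N_Y(Q)$. We also need the standard fact that a factor map $f:X\to Y$ induces a surjection on invariant measures. Here is why. Let $\mu$ be invariant, and let $\mu_j\to\mu$ be finitely supported measures on $Y$. Lift each atom to $X$; a weak limit $\nu_0$ of the lifted measures satisfies $f_*\nu_0=\mu$. The averages of $\nu_0$ over the shifts by $[0,m)^d$ still project to $\mu$, because $\mu$ is invariant, and a limit point as $m\to\infty$ is an invariant lift.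

**Theorem 10.** Let $X\subseteq A^{\mathbb Z^d}$ be an SFT in standard form, $f:X\to Y$ a $1$-block factor map onto $Y$, and $h(X)=h(Y)$. Then for every shift-invariant measure $\mu$ on $Y$ with $h(\mu)=h(Y)$ and all disjoint finite $U,V\subset\mathbb Z^d$, the matrix $\big(\mu(y_U=p,\,y_V=p')\big)_{p,p'}$ has nonnegative rank at most $|A|^{|\partial U|}$.

*Proof.* **Step 1: lift $\mu$ to a measure of maximal entropy.** Let $\nu$ be an invariant lift of $\mu$ on $X$. As $f$ is $1$-block, $H_\nu(x_Q)\ge H_\mu(y_Q)$ for all $Q$, so $h(\nu)\ge h(\mu)=h(Y)=h(X)$.

**Step 2: show that resampling changes nothing.** Let $\Lambda$ be a cube of side $k$ containing $U\cup\partial U\cup V$, and let $Q_N$ be a cube that is a union of $N^d$ disjoint translates of $\Lambda$. Apply Lemma 6 to $x\sim\nu$, with the corresponding translates of $U$. By invariance all $N^d$ summands equal one constant $\Delta\ge0$, and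
$$\Delta N^d\le\log N_X(Q_N)-H_\nu(x_{Q_N}).$$
Divide by $N^d$ and let $N\to\infty$; since $|Q_N|=k^dN^d$, this gives $\Delta\le k^d(h(X)-h(\nu))\le0$. So $\Delta=0$, and the two laws on $\Lambda$ coincide: given $x_{\Lambda\setminus U}$, the pattern $x_U$ is uniform on $T_U(x_{\partial U})$.

**Step 3: split along the boundary.** This conditional law depends only on $x_{\partial U}$. So, given $x_{\partial U}$, the pattern $x_U$ is independent of $x_{\Lambda\setminus U}$, and in particular of $x_V$, because $V\subseteq\Lambda\setminus U$. As $y_U,y_V$ are functions of $x_U,x_V$,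
$$\mu(y_U=p,\,y_V=p')=\sum_b\nu(x_{\partial U}=b)\,\nu(y_U=p\mid x_{\partial U}=b)\,\nu(y_V=p'\mid x_{\partial U}=b),$$
where $b$ runs over the elements of $A^{\partial U}$ of positive measure. These are at most $|A|^{|\partial U|}$ nonnegative matrices of rank at most one. $\square$

For $d=1$ and intervals $U$ we have $|\partial U|=2$, so the bound is the constant $|A|^2$, consistent with Coven–Paul.

## All dimensions $d\ge2$

**Theorem 11.** For every $d\ge2$ there is a $\mathbb Z^d$ sofic shift of entropy $\log2$ that is not a factor of any SFT with entropy $\log2$.

*Proof.* **Step 1: stack independent copies of $Y$.** Let $Y^{(d)}$ be the set of configurations on $\mathbb Z^d$ all of whose two-dimensional slices in directions $e_1,e_2$ belong to $Y$. Define $Z^{(d)}$ from $Z$ in the same way; it is an SFT. The slices are independent of one another, so hiding symbols maps $Z^{(d)}$ exactly onto $Y^{(d)}$, which is therefore sofic. A cube of side $s$ has $s^{d-2}$ slices, so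
$$N_{Y^{(d)}}(\text{cube of side }s)=N_Y(\text{square of side }s)^{s^{d-2}},$$
and $h(Y^{(d)})=\log2$.

**Step 2: build a measure of maximal entropy from blocks of size $n$.** For even $n$, take the measure on $Y_n$ with independent uniform blocks; it is invariant under $2n\mathbb Z\times n\mathbb Z$. Let $\mu_n$ be the average of its translates over the $2n^2$ phases. It is a shift-invariant measure on $Y$. By concavity of entropy, $H_{\mu_n}(y_{Q_s})$ is at least the average over the phases of the entropies, and each of these is at least $\log|P_n|=2n^2\log2$ times the number of complete blocks in $Q_s$. So $H_{\mu_n}(y_{Q_s})\ge s^2\log2-O(s)$; together with $h(\mu_n)\le h(Y)$ this gives $h(\mu_n)=\log2$. Let $\mu$ be the product of copies of $\mu_n$ over all slices. It is invariant under all shifts, and its entropy on a cube of side $s$ is $s^{d-2}H_{\mu_n}(y_{Q_s})$, so $h(\mu)=\log2$.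

**Step 3: apply the area law.** Suppose that an SFT $X$ with $h(X)=\log2$ factors onto $Y^{(d)}$. By Lemma 1 we may assume that $X$ is in standard form over an alphabet $A$ with a $1$-block factor map. Apply Theorem 10 to $\mu$ with
$$U=[0,n)^2\times[0,n)^{d-2},\qquad V=[n,2n)\times[0,n)\times[0,n)^{d-2}.$$
Restrict the matrix to the rows and columns in which every slice has the $\kappa,\rho$ symbols of phase $0$, $\varphi\equiv1$, and $a\in\{0,1\}$. These symbols determine the phase: $\kappa=\ell$ at column $0$ fixes it modulo $2n$ horizontally, and $\rho=s$ at row $0$ fixes it modulo $n$ vertically. So in one slice phase $0$ has probability $\frac1{2n^2}$, and given this the block is uniform on $P_n$. With $K=n^2$, one slice contributes $\frac{4^{-K}}{2n^2}\mathrm{INT}_K$. As $\mu$ is a product over slices, the submatrix is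
$$\Big(\frac{4^{-K}}{2n^2}\,\mathrm{INT}_K\Big)^{\otimes n^{d-2}}.$$

**Step 4: compare volume with surface.** By Lemma 7(a) the rank of this submatrix is at least $(2^{n^2}-1)^{n^{d-2}}\ge2^{(n^2-1)n^{d-2}}=2^{n^d-n^{d-2}}$. By Theorem 10 the rank is at most $|A|^{|\partial U|}=|A|^{(n+2)^d-n^d}=|A|^{O(n^{d-1})}$. For large even $n$ these contradict each other. $\square$

Combine this with Proposition 2. For the shift $Y$ of Theorem 8 and the shifts $Y^{(d)}$ of Theorem 11, the infimum of the entropies of SFT covers equals the entropy of the shift, and it is not attained. So the question has a negative answer in every dimension $d\ge2$, in contrast to Coven–Paul for $d=1$.
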